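# Edge fluctuations of the edge-triangle random graph at its critical point

## 1. The quartic law as a first guess, and three models on which to test it

Let $[m]=\{1,\dots,m\}$, let $\mathcal E_m$ be the set of the $N=\binom m2$ unordered pairs $e=\{i,j\}$, $i\ne j$, and let $\mathcal T_m$ be the set of triangles on $[m]$, each viewed as the set of its three edges. A simple graph on $[m]$ is a configuration $\underline x=(x_e)\in\{0,1\}^{\mathcal E_m}$. The edge-triangle model with parameters $d\ge 0$, $h\in\mathbb R$ is the law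
$$P_{m;d,h}(\underline x)=\frac{e^{H_{m;d,h}(\underline x)}}{Z_{m;d,h}},\qquad H_{m;d,h}(\underline x)=\frac dm\sum_{\{e,f,g\}\in\mathcal T_m}x_ex_fx_g+h\sum_{e}x_e .$$
Let $S_m=\sum_eX_e$ be the number of edges and $m_m=\mathbb E_{m;d,h}(2S_m/m^2)$, so that $\frac{m^2}2m_m=\mathbb ES_m$ exactly. For $u\in[0,1]$ put
$$U_{d,h}(u)=\frac d6u^3+\frac h2u-\frac12I(u),\qquad I(u)=u\log u+(1-u)\log(1-u).$$
It is known that for $d\ge0$ one has $\frac1{m^2}\log Z_{m;d,h}\to\sup_uU_{d,h}(u)$. The replica-symmetric region is the set of $(d,h)$ for which the supremum has a unique maximizer $u^*$, and the critical point is the pair at which this unique maximizer also satisfies $U''=U'''=0$: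
$$u^*=\tfrac23,\qquad (d_c,h_c)=\left(\tfrac{27}8,\ \log2-\tfrac32\right).$$
Away from the critical point, inside the replica-symmetric region, a central limit theorem is known: $(S_m-\frac{m^2}2m_m)/(m/\sqrt2)$ converges in law to $\mathcal N(0,\partial_hu^*)$. What happens at $(d_c,h_c)$?

**A Taylor expansion.** Let $L=2U_{d_c,h_c}$, that is, $L(u)=\frac{d_c}3u^3+h_cu-I(u)$, and write $v=u-\frac23$. Then $L'(\frac23)=\frac{27}8\cdot\frac49+\log2-\frac32-\log2=0$. Since $u^2(1-u)=\frac4{27}-v^2-v^3$ (expand $(\frac23+v)^2(\frac13-v)$) and $2d_c=\frac{27}4$,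
$$L''(u)=2d_cu-\frac1{u(1-u)}=\frac{\frac{27}4u^2(1-u)-1}{u(1-u)}=-\frac{27v^2(1+v)}{4u(1-u)}.\tag{1.1}$$
So $L$ is strictly concave with its unique maximum at $\frac23$, and near $\frac23$
$$L''=-\tfrac{243}8v^2+O(|v|^3),\quad L'=-\tfrac{81}8v^3+O(v^4),\quad L(u)-L(\tfrac23)=-\tfrac{81}{32}v^4+O(|v|^5).\tag{1.2}$$
On all of $[0,1]$ we have $4u(1-u)\le1$ and $1+v\ge\frac13$, so $-L''\ge9v^2$ and $L(u)-L(\frac23)\le-\frac34v^4$.

Now guess. There are about $e^{-NI(u)}$ graphs with edge density $u=S/N$, and each has about $\frac{m^3}6u^3$ triangles. So $S_m=S$ should have weight about $e^{NL(u)}$. With $v=y/\sqrt m$ we get $NL(u)=\text{const}-\frac{81}{64}y^4+o(1)$. Since $S_m-\mathbb ES_m=N(v-\mathbb Ev)$ and $N\approx m^2/2$, this is the following statement.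

**Conjecture 1.** Under $P_{m;d_c,h_c}$, $\displaystyle\frac{S_m-\frac{m^2}2m_m}{m^{3/2}/2}\xrightarrow{d}\gamma$, where $\gamma$ has density proportional to $e^{-\frac{81}{64}y^4}$.

**Test A: $d=0$.** The edges are independent with probability $p=e^h/(1+e^h)$, and $S_m$ is binomial. Here $\partial_hu^*=p(1-p)$ and $\frac2{m^2}\mathrm{Var}(S_m)=\frac{2N}{m^2}p(1-p)\to p(1-p)$. This agrees with the known theorem, but it is far from critical.

**Test B: the pure mean-field weight.** Give $S$ the probability proportional to $\binom NSe^{N(\frac{d_c}3u^3+h_cu)}$, $u=S/N$. One always has $\binom NS\le e^{-NI(u)}$, and Stirling gives $\binom NS=(1+o(1))e^{-NI(u)}(2\pi Nu(1-u))^{-1/2}$ uniformly for $|v|\le\frac1{30}$. Divide the weights by $e^{NL(2/3)}(2\pi N\cdot\frac29)^{-1/2}$. At $v=y/\sqrt m$ they become $(1+o(1))e^{-\frac{81}{64}y^4}$ uniformly for $y$ in compact sets. They are at most $Ce^{-cy^4}$ for $|v|\le\frac1{30}$,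 and $O(me^{-cm^2})$ otherwise. The values of $y$ form a lattice of spacing $\sqrt m/N\to0$, so Riemann sums give $\sqrt m\,v\to\gamma$ in law together with the first moment, $\mathbb E[\sqrt m\,v]\to0$. In this model the guess is right.

**Test C: count the triangles exactly, at constant density.** A homogeneous graph of density $u$ has $\binom m3u^3$ triangles, and
$$\frac dm\binom m3u^3=N\,\frac d3\Big(1-\frac2m\Big)u^3 .\tag{1.3}$$
(For $m=3$, $u=1$ there is one triangle and both sides are $\frac d3$; the mean-field formula $N\frac d3u^3$ would give $d$.) Use the weight $\binom NS\exp(\frac{d_c}m\binom m3u^3+h_cS)$. Compared with Test B the exponent gains $-\frac{m-1}3d_cu^3$, whose part linear in $v$ is $-(m-1)d_c\cdot\frac49v=-\frac32(m-1)v$. At $v=y/\sqrt m$ the exponent is, up to an additive constant,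
$$-\tfrac{81}{64}y^4-\tfrac32\sqrt m\,y-\tfrac94y^2+o(1)$$
for bounded $y$. The linear term diverges. For fixed $M$, each weight with $y\in[-M-2,-M-1]$ exceeds each weight with $y\in[-M,M]$ by a factor at least $e^{\frac32\sqrt m-C_M}$, and the numbers of lattice points are comparable, so $\sqrt m|v|\to\infty$ in probability. The leading terms $-\frac{81}{64}m^2v^4-\frac32mv$ are stationary at $v^3=-\frac8{27m}$, that is, $v=-\frac23m^{-1/3}$, with second derivative $-\frac{243}{16}m^2v^2=-\frac{27}4m^{4/3}$. This suggests fluctuations of $v$ of order $m^{-2/3}$, so of $S$ of order $m^{4/3}$, much smaller than $m^{3/2}$.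

Test C shows what to fear. A term of order $m$ in the exponent is invisible in $\frac1{m^2}\log Z$, but its linear part at $u^*$ overwhelms the quartic. The true model also has random triangle counts, and these contribute at order $m$ as well. We must find the whole order-$m$ drift.

## 2. A drift of order $1/m$ against a window of width $m^{-3/2}$

Put $u=S_m/N$, $u^*=\frac23$, $v=u-u^*$.

**Theorem 1 (Conjecture 1 is false).** Under $P_{m;d_c,h_c}$, as $m\to\infty$: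

1. $m^{1/3}\big(\frac{2S_m}{m^2}-\frac23\big)\to-\big(\frac{11}{36}\big)^{1/3}$ in $L^1$; in particular $m_m=\frac23-(\frac{11}{36})^{1/3}m^{-1/3}+o(m^{-1/3})$.
2. $\dfrac{S_m-\mathbb ES_m}{m^{4/3}}\xrightarrow d\mathcal N\Big(0,\ \tfrac4{243}\big(\tfrac{36}{11}\big)^{2/3}\Big)$.

Consequently $\dfrac{S_m-\frac{m^2}2m_m}{m^{3/2}/2}\to0$ in probability, and Conjecture 1 is false.

**Theorem 2 (critical window).** Let $d_m=d_c+\lambda_m/m$, $h_m=h_c+\beta_m/m$ with $(\lambda_m),(\beta_m)$ bounded, and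
$$\Gamma_m^*:=\frac{\beta_m}2+\frac{2\lambda_m}9-\frac{99}{64}.$$
Under $P_{m;d_m,h_m}$:

(i) If $\sqrt m|\Gamma_m^*|\to\infty$, put $r_m=\big|\frac{16\Gamma_m^*}{81m}\big|^{1/3}$ (so $m^{-1/2}\ll r_m\le Cm^{-1/3}$). Then $v/r_m-\mathrm{sgn}\,\Gamma_m^*\to0$ in $L^1$ and $\frac{r_m}m(S_m-\mathbb ES_m)\xrightarrow d\mathcal N(0,\frac4{243})$. In particular $m^{-3/2}(S_m-\mathbb ES_m)\to0$ in probability.

(ii) If $\sqrt m\,\Gamma_m^*\to\frac\kappa2\in\mathbb R$ and $\lambda_m\to\lambda$, then $\sqrt m\,v\xrightarrow d\zeta$, where $\zeta$ has density proportional to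
$$\exp\Big(-\tfrac{81}{64}y^4+\tfrac12\big(\tfrac{2\lambda}3-\tfrac{513}{64}\big)y^2+\tfrac\kappa2y\Big),$$
and $\frac{S_m-\mathbb ES_m}{m^{3/2}/2}\xrightarrow d\zeta-\mathbb E\zeta$.

**Theorem 1 from Theorem 2(i).** Take $\lambda_m=\beta_m=0$. Then $\Gamma_m^*=-\frac{99}{64}$ and $r_m^3=\frac{16}{81m}\cdot\frac{99}{64}=\frac{11}{36m}$. Also $0\le u-\frac{2S_m}{m^2}=\frac{2S_m}{m^2(m-1)}\le\frac1m$, so the first claim follows from $v/r_m\to-1$ in $L^1$. Since $\frac{r_m}m=(\frac{11}{36})^{1/3}m^{-4/3}$, the variance in the second claim is $\frac4{243}(\frac{36}{11})^{2/3}$. $\square$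

**Remarks.** The following are read off from Theorem 2.

- The conjectured law is the true limit for $d_m=d_c+\frac{1539}{128m}$, $h_m=h_c-\frac9{4m}$. Indeed $\frac23\cdot\frac{1539}{128}=\frac{513}{64}$, and $\Gamma_m^*=-\frac98+\frac{171}{64}-\frac{99}{64}=0$. So the quadratic and linear terms vanish, $\zeta=\gamma$ in law and $\mathbb E\zeta=0$.
- At $d=d_c$, $h=h_c+\frac{99}{32m}$ the limit density is proportional to $e^{-\frac{81}{64}y^4-\frac{513}{128}y^2}$.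
- Normalizing by $d/(m-2)$ instead of $d/m$ removes the effect of Test C exactly, by (1.3), but does not rescue the conjecture: $\frac{d_c}{m-2}=\frac1m\big(d_c+\frac{2d_c}{m-2}\big)$ means $\lambda_m\to\frac{27}4$, and $\Gamma_m^*\to\frac32-\frac{99}{64}=-\frac3{64}\ne0$.

## 3. Conditioning on the edge count: where the number $-\frac{99}{64}$ comes from, and where this route stalls

The natural approach is to condition on $S_m=S$. With $\tilde x_e=x_e-u$ the number of triangles is $\binom m3u^3+uW+\Delta$, where $W$ is the sum of $\tilde x_e\tilde x_f$ over wedges (pairs of edges sharing one vertex) and $\Delta$ is the sum of $\tilde x_e\tilde x_f\tilde x_g$ over triangles. If $\mathbb E_S$ is the uniform law on graphs with $S$ edges, the weight of $\{S_m=S\}$ is exactly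
$$\binom NSe^{hS+\frac dm\binom m3u^3}\ \mathbb E_Se^\Psi,\qquad\Psi=\frac dm(uW+\Delta).$$
Let us compute $\mathbb E_Se^\Psi$ by pretending. Write $\sigma^2=u(1-u)$, $\alpha=du\sigma^2$, $\tilde d_i=\sum_{j\ne i}\tilde x_{ij}$. We shall see that $W=\frac12\sum_i\tilde d_i^2-N\sigma^2$. Pretend the $\tilde d_i$ are independent $\mathcal N(0,m\sigma^2)$ variables. Then $e^{\frac dmuW}$ has mean $(1-\alpha)^{-m/2}e^{-m\alpha/2}$, up to bounded factors. Pretend that $\Delta$ is an independent centered Gaussian of variance $\frac{m^3}6\sigma^6$. Then $e^{\frac dm\Delta}$ has mean $e^{\frac{d^2m}{12}\sigma^6}$. With (1.3), and with $d=d_c+\lambda/m$, $h=h_c+\beta/m$, the log-weight would be $NL(u)$ plus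
$$m\Big[\frac{\beta u}2+\frac{\lambda u^3}6-\frac d3u^3-\frac12\log(1-\alpha)-\frac\alpha2+\frac{d^2}{12}\sigma^6\Big].$$
As $\alpha=du^2(1-u)$ has derivative $d(2u-3u^2)$, the derivative of the bracket in $u$ is
$$\frac{\beta+\lambda u^2}2-du^2+\frac{d(2u-3u^2)}2\,\frac\alpha{1-\alpha}+\frac{d^2}4\sigma^4(1-2u).\tag{3.1}$$
At $u=\frac23$, $d=\frac{27}8$ the third term is $0$, the second is $-\frac32$, the fourth is $\frac{729}{256}\cdot\frac4{81}\cdot(-\frac13)=-\frac3{64}$. So (3.1) gives $\Gamma^*=\frac\beta2+\frac{2\lambda}9-\frac{99}{64}$.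

This is a prediction and not a proof. To turn it into one along these lines, one needs increments of $\log\mathbb E_Se^\Psi$ in $S$, to accuracy $o(1)$ over the whole window, for a cubic form in dependent variables. The convexity and Hölder bounds available for such exponential moments (Section 5 uses them) lose factors $e^{Cm}$, and the limiting free energy is blind below order $m^2$. Here the approach stops.

The way past this point is to never compute the weight, only its logarithmic derivative. Resampling one edge gives an exact integration-by-parts identity, and summed over edges it reads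
$$\mathbb E[D\,F(v)]=\mathbb E\Big[\sum_e(\text{variance of }x_e\text{ given the rest})\cdot\partial_eF\Big],\qquad D=\sum_e\big(x_e-P(x_e=1\mid\text{rest})\big).$$
If $D$ can be replaced, under the expectation, by a function of $v$ alone, this is a first-order differential equation for the law of $v$. Replacing it requires only the averages of two statistics, $\sum_i\tilde d_i^2$ and the sum of squared centered codegrees. The same identity computes both.

## 4. Centered coordinates and integration by parts over one edge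

**Conventions.** From now on $d=d_m$, $h=h_m$ as in Theorem 2, $P=P_{m;d,h}$, and $m\ge m_0$ is large, so $0<d\le3.4$. The constants $C,c>0$ depend only on the bound for $(\lambda_m),(\beta_m)$ and may change from line to line. $\|\cdot\|$ is the operator norm and $\|\cdot\|_F$ the Frobenius norm. "$X=O(m^a)$ in $L^1$" means $\mathbb E|X|\le Cm^a$. Let $\phi(\theta)=1/(1+e^{-\theta})$; $0<\phi'\le\frac14$ and all derivatives of $\phi$ are bounded.

**Step 1. Coordinates.** *This step writes triangle counts through a centered matrix.* Let $\tilde x_e=x_e-u$, let $\tilde A$ be the symmetric zero-diagonal matrix with entries $\tilde x_{ij}$, and let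
$$\tilde d=\tilde A\mathbf 1,\quad s_e=\tilde d_i+\tilde d_j\ (e=\{i,j\}),\quad\sigma^2=u(1-u),\quad Q_{ij}=(\tilde A^2)_{ij}=\sum_{k\ne i,j}\tilde x_{ik}\tilde x_{jk}\ (i\ne j).$$
Since $\sum_e\tilde x_e=0$, we have $\sum_i\tilde d_i=0$, $\sum_es_e=0$ and $\sum_es_e^2=(m-1)|\tilde d|^2-|\tilde d|^2=(m-2)|\tilde d|^2$. From $x_e^2=x_e$,
$$\tilde x_e^2=\sigma^2+(1-2u)\tilde x_e,\qquad(\tilde A^2)_{ii}=(m-1)\sigma^2+(1-2u)\tilde d_i,\qquad\sum_e\tilde x_e^2=N\sigma^2.\tag{4.1}$$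
Put $q=|\tilde d|^2$, $q_3=\tilde d^T\tilde A\tilde d$, $q_4=\sum_{i<j}Q_{ij}^2$, $W=\sum_{i<j}Q_{ij}$. As $\sum_{i\ne j}Q_{ij}=\mathbf 1^T\tilde A^2\mathbf 1-\mathrm{tr}\tilde A^2$, we get $W=\frac q2-N\sigma^2$. Expand $\prod(u+\tilde x_e)$ over triangles. The linear terms cancel, and each wedge lies in one triangle, so the number of triangles is
$$\binom m3u^3+uW+\tfrac16\mathrm{tr}\tilde A^3.\tag{4.2}$$
The number of triangles completed by $e=\{i,j\}$ is $T_e=\sum_{k}x_{ik}x_{jk}$, that is,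
$$T_e=(m-2)u^2+mY_e,\qquad Y_e=\tfrac1m\big[u(s_e-2\tilde x_e)+Q_{ij}\big],\qquad\sum_eY_e=\frac Wm.\tag{4.3}$$

**Example.** Let $m=3$ with edges $12$, $13$ present. Then $u=\frac23$, $\tilde x_{12}=\tilde x_{13}=\frac13$, $\tilde x_{23}=-\frac23$, $\tilde d=(\frac23,-\frac13,-\frac13)$, $q=\frac23$, $Q_{12}=Q_{13}=-\frac29$, $Q_{23}=\frac19$. So $W=-\frac13=\frac q2-3\cdot\frac29$. Formula (4.2) gives $\frac8{27}-\frac29-\frac2{27}=0$ triangles, and (4.3) gives $T_{23}=\frac49+\frac23(-\frac23+\frac43)+\frac19=1$. Both are right.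

The conditional probability of $e$ given the rest is
$$\pi_e=\phi\big(h+\tfrac dmT_e\big)=\phi(\theta_0+dY_e),\qquad\theta_0=h+d\tfrac{m-2}mu^2;\qquad\phi_k:=\phi^{(k)}(\theta_0).$$
Here $\theta_0$ and $Y_e$ separately depend on $x_e$ through $u$, but $\theta_0+dY_e=h+\frac dmT_e$ does not.

**Step 2. Closeness of $\theta_0$ and $\mathrm{logit}(u)$.** *This step compares $\phi_0$ with $u$.* As $L'(u)=d_cu^2+h_c-\mathrm{logit}(u)$,
$$\theta_0-\mathrm{logit}(u)=L'(u)+\tfrac1m\rho_m(u),\qquad\rho_m(u)=\beta_m+(\lambda_m-2d)u^2.\tag{4.4}$$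
Fix $\eta=\frac1{30}$. For $|v|\le\eta$ we have $u\in[0.63,0.7]$ and $4u(1-u)\le0.93$, while $1+v\ge0.96$. So (1.1) gives $-L''\ge27v^2$, hence
$$vL'(u)\le-8v^4\qquad(|v|\le\eta).\tag{4.5}$$
At $\mathrm{logit}(u)$ the functions $\phi,\phi',\phi''$ take the values $u,\sigma^2,\sigma^2(1-2u)$. So for $|v|\le\eta$
$$|\phi_0-u|,\ |\phi_1-\sigma^2|,\ |\phi_2-\sigma^2(1-2u)|\ \le\ C\big(|v|^3+\tfrac1m\big).\tag{4.6}$$

**Step 3. The Stein identity.** *This is the tool for all later averages.* For a function $F$ of the configuration let $F^1,F^0$ be $F$ with $x_e$ set to $1$, $0$, and $\partial_eF=F^1-F^0$. Then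
$$\mathbb E[(x_e-\pi_e)F]=\mathbb E[\pi_e(1-\pi_e)\,\partial_eF],\qquad\pi_e(1-\pi_e)=\phi'(\theta_0+dY_e).\tag{4.7}$$
Indeed $F=F^0+x_e\partial_eF$, and $\pi_e,F^0,\partial_eF$ do not depend on $x_e$. Given the other edges, $x_e-\pi_e$ has mean $0$ and $(x_e-\pi_e)x_e$ has mean $\pi_e(1-\pi_e)$.

**Example.** If $d=0$ then $\pi_e=p$. Taking $F=S_m$ and summing over $e$ gives $\mathrm{Var}(S_m)=Np(1-p)$.

**Definition (test functions).** For $\ell\ge1$ let $\mathcal L_\ell$ be the class of $G=k(u)F(v)$ with $|F|\le1$, $\mathrm{Lip}(F)\le\ell$, and $|k|+|k'|\le C$ on $[0,1]$, with $C$ large enough for the finitely many factors used below. The functions $u$, $\sigma^2$, $\phi_k$, $\frac1{1-\phi_1du}$, $\frac1{1-\alpha}$ with $\alpha(u):=du\sigma^2=du^2(1-u)$ are admissible factors $k$, because on $[0,1]$ we have $\phi_1du\le\frac{3.4}4<1$ and $\alpha\le3.4\cdot\frac4{27}<1$. For example $G=F(v)/(1-\alpha)$ with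 $F=\max(-1,\min(\sqrt m\,v,1))$ is in $\mathcal L_{\sqrt m}$.

One flip moves $u$ by $\frac1N$, so $|\partial_eG|\le C\ell/N$ for $G\in\mathcal L_\ell$. For arbitrary functions $(\Phi_e)$ apply (4.7) to $\Phi_eG$, writing $x_e-\pi_e=\tilde x_e-(\pi_e-u)$ and
$$\partial_e(\Phi_eG)=G\,\partial_e\Phi_e+(G^1-G)\,\partial_e\Phi_e+\Phi_e^0\,\partial_eG,\qquad|\Phi_e^0|\le|\Phi_e|+|\partial_e\Phi_e|.$$
Summing over $e$,
$$\mathbb E\Big[G\sum_e\tilde x_e\Phi_e\Big]=\mathbb E\Big[G\sum_e(\pi_e-u)\Phi_e\Big]+\mathbb E\Big[G\sum_e\phi'(\theta_0+dY_e)\,\partial_e\Phi_e\Big]+O\Big(\frac\ell N\,\mathbb E\sum_e\big(|\Phi_e|+|\partial_e\Phi_e|\big)\Big).\tag{4.8}$$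
We call the three terms on the right the *first term*, the *second term* and the *error*. In the first term we use
$$\sum_e(\pi_e-u)\Phi_e=(\phi_0-u)\sum_e\Phi_e+\phi_1d\sum_eY_e\Phi_e+O\Big(\sum_eY_e^2|\Phi_e|\Big),\tag{4.9}$$
and call the last two parts *linear* and *quadratic*.

## 5. An operator-norm bound of order $\sqrt m$

**Proposition 3.** For $K$ large, $\mathcal G=\{\|\tilde A\|\le K\sqrt m,\ |v|\le\eta\}$ satisfies $P(\mathcal G^c)\le Ce^{-m}$.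

We need some language for the first step. A graphon is a symmetric measurable $w:[0,1]^2\to[0,1]$. The empirical graphon $w_G$ of a graph $G$ on $[m]$ cuts $[0,1]$ into $m$ intervals of equal length and takes the adjacency value on each block. The homomorphism densities are $t(K_2,w)=\iint w$ and $t(K_3,w)=\iiint w(x,y)w(y,z)w(z,x)$, and $t(\cdot,G)=t(\cdot,w_G)$. The cut norm is $\|f\|_\square=\sup_{E_1,E_2}|\iint_{E_1\times E_2}f|$, and the cut distance is the infimum of $\|w^\tau-w'\|_\square$ over measure-preserving rearrangements $\tau$. If $w'$ is constant, rearranging changes nothing, and the cut distance is the cut norm.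

**Example.** For the single edge on $m=2$ vertices, $w_G$ is $0$ on the two diagonal blocks and $1$ on the other two. So $t(K_2,G)=\frac12$ and $t(K_3,G)=0$. If $E_1,E_2$ have masses $a_1,a_2$ and $b_1,b_2$ in the two halves, $\iint_{E_1\times E_2}(w_G-\frac12)=-\frac12(a_1-a_2)(b_1-b_2)$. Hence $\|w_G-\frac12\|_\square=\frac18$.

**Step 4. Global localization.** *This step shows $|v|\le\eta$ and $\|\tilde A\|\le\delta m$ with $\delta=\frac1{24}$, except with probability $Ce^{-cm^2}$.* As $t(K_3,G)=6\cdot\#\text{triangles}/m^3$ and $t(K_2,G)=2S/m^2$, exactly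
$$H_{m;d_c,h_c}=m^2\big(\tfrac{d_c}6t(K_3,G)+\tfrac{h_c}2t(K_2,G)\big).$$
Theorem 3.2 of Chatterjee–Diaconis (*Estimating and understanding exponential random graph models*, Ann. Statist. 41 (2013)) states that for such a model the cut distance of the random graph to the set of maximizers of
$$\mathcal V(w)=\tfrac{d_c}6t(K_3,w)+\tfrac{h_c}2\iint w-\tfrac12\iint I(w)$$
over graphons exceeds $\varepsilon$ with probability at most $C_\varepsilon e^{-c_\varepsilon m^2}$. By $abc\le\frac13(a^3+b^3+c^3)$ we have $t(K_3,w)\le\iint w^3$. So $\mathcal V(w)\le\iint U_{d_c,h_c}(w)\le U_{d_c,h_c}(\frac23)$, with equality only if $w=\frac23$ almost everywhere. Hence $P_{m;d_c,h_c}(\|w_G-\frac23\|_\square>\varepsilon)\le C_\varepsilon e^{-c_\varepsilon m^2}$. Since $|H_{m;d,h}-H_{m;d_c,h_c}|\le\frac C{m^2}\binom m3+\frac CmN\le Cm$, the same holds under $P$ with other constants.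

Now let $\|w_G-\frac23\|_\square\le\varepsilon$. Let $A$ be the adjacency matrix, $J$ the all-ones matrix, $B=A-\frac23J$, with entries in $[-1,1]$. From $|\mathbf 1^TB\mathbf 1|\le\varepsilon m^2$ and $|u-2S/m^2|\le\frac1m$ we get $|v|\le\varepsilon+\frac1m$. For vectors $a,b$ with entries in $[0,1]$, the bilinear form $\sum a_iB_{ij}b_j$ is extremal at $0/1$ vectors, so it is at most $\varepsilon m^2$ in absolute value. Splitting into positive and negative parts, it is at most $4\varepsilon m^2$ when $|a_i|,|b_j|\le1$. Therefore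
$$\mathrm{tr}B^4=\sum_{k,l}B_{kl}\sum_{i,j}B_{li}B_{ij}B_{jk}\le m^2\cdot4\varepsilon m^2,\qquad\|B\|\le(4\varepsilon)^{1/4}m.$$
Since $\tilde A=A-u(J-\mathrm{Id})=B-vJ+u\,\mathrm{Id}$, we have $\|\tilde A\|\le(4\varepsilon)^{1/4}m+|v|m+1$. For $\varepsilon$ small, $P(\|\tilde A\|>\delta m\text{ or }|v|>\eta)\le Ce^{-cm^2}$.

**Step 5. A bound for quadratic chaos.** *It will control $\mathrm{tr}\tilde A^3$ row by row.* Let $y_1,\dots,y_n$ be independent, centered, each with values in an interval of length $1$; let $B$ be symmetric with zero diagonal and $t^2\|B\|^2\le\frac12$. Then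
$$\mathbb Ee^{ty^TBy}\le e^{t^2\|B\|_F^2}.\tag{5.1}$$
Hoeffding's lemma gives $\mathbb Ee^{\theta y_j}\le e^{\theta^2/8}$. Let $\epsilon_i$ be i.i.d. Bernoulli$(\frac12)$, $I=\{i:\epsilon_i=1\}$, $M=B_{I^c,I}$. Since each pair $i\ne j$ has $i\in I$, $j\notin I$ with probability $\frac14$, $y^TBy=4\,\mathbb E_\epsilon\langle y_{I^c},My_I\rangle$. By Jensen, $\mathbb Ee^{ty^TBy}\le\mathbb E_\epsilon\mathbb E_ye^{4t\langle y_{I^c},My_I\rangle}$. Hoeffding's lemma over $y_{I^c}$ bounds the inner expectation by $\mathbb Ee^{2t^2|My_I|^2}$. With $g$ a standard Gaussian vector, this is $\mathbb E_g\mathbb E_ye^{2t\langle g,My_I\rangle}$, and Hoeffding's lemma over $y_I$ bounds it by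
$$\mathbb E_ge^{\frac{t^2}2|M^Tg|^2}=\prod_k(1-t^2\mu_k)^{-1/2}\le e^{t^2\sum_k\mu_k}\le e^{t^2\|B\|_F^2}.$$
Here $\mu_k\le\|B\|^2$ are the eigenvalues of $MM^T$, $\sum\mu_k=\|M\|_F^2\le\|B\|_F^2$, and $(1-x)^{-1/2}\le e^x$ on $[0,\frac12]$ (by convexity of $-\frac12\log(1-x)$ it is enough to check the end $x=\frac12$: $\frac12\log2\le\frac12$).

**Step 6. From $\delta m$ to $K\sqrt m$, at fixed edge count.** *Losing $e^{Cm}$ is harmless here, because the event $\{\|\tilde A\|>K\sqrt m\}$ has probability $e^{-cK^2m}$ under independence.* Fix $S$ with $u=S/N$, $|u-\frac23|\le\eta$, and let $\mathbb E_S$ be the uniform law on $\{\sum x_e=S\}$. By (4.2), given $S_m=S$ the law $P$ has density proportional to $e^\Psi$ with respect to it, where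
$$\Psi=\frac dm\Big(uW+\frac16\mathrm{tr}\tilde A^3\Big)=\frac{du}{2m}q-\frac{du}mN\sigma^2+\frac d{6m}\mathrm{tr}\tilde A^3 .$$

*Denominator.* From $\sum_f\tilde x_f=0$ and exchangeability, $0=\mathbb E_S\tilde x_e^2+(N-1)\mathbb E_S\tilde x_e\tilde x_f$, so $\mathbb E_S\tilde x_e\tilde x_f=-\frac{\sigma^2}{N-1}$ for $e\ne f$. Likewise $0=2\mathbb E_S\tilde x_e^2\tilde x_f+(N-2)\mathbb E_S\tilde x_e\tilde x_f\tilde x_g$, and $\mathbb E_S\tilde x_e^2\tilde x_f=(1-2u)\mathbb E_S\tilde x_e\tilde x_f=O(N^{-1})$, so $\mathbb E_S\tilde x_e\tilde x_f\tilde x_g=O(N^{-2})$ for distinct $e,f,g$. There are $N(m-2)$ wedges and $O(m^3)$ triangles. So $\mathbb E_S\Psi\ge-C$, and by Jensen $\mathbb E_Se^\Psi\ge e^{-C}$.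

*Numerator.* Let $\mathbb P_u$ be the product Bernoulli$(u)$ law with this fixed $u$; then the $\tilde x_e=x_e-u$ are independent. Its mean edge number is $S$, so $\mathbb P_u(\sum x_e=S)\ge cN^{-1/2}\ge c/m$ by Stirling, and $\mathbb E_Sf\le Cm\,\mathbb E_u[f\,1_{\sum x_e=S}]$ for $f\ge0$. On $\{\sum x_e=S\}$, $q=|\Pi\tilde d|^2$ with $\Pi$ the projection onto $\mathbf 1^\perp$. Drop the negative term of $\Psi$ and use Hölder with exponents $(\frac32,6,6)$. With $\mathcal B=\{\|\tilde A\|>K\sqrt m\}$ and $a=\frac32du\le3.57$,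
$$\mathbb E_S[e^\Psi;\mathcal B,\|\tilde A\|\le\delta m]\le Cm\Big(\mathbb E_ue^{\frac a{2m}|\Pi\tilde d|^2}\Big)^{2/3}\Big(\mathbb E_u\big[e^{\frac dm\mathrm{tr}\tilde A^3};\|\tilde A\|\le\delta m\big]\Big)^{1/6}\mathbb P_u(\mathcal B)^{1/6}.$$

*First factor.* With $g$ standard Gaussian on $\mathbf 1^\perp$, $e^{\frac a{2m}|\Pi\tilde d|^2}=\mathbb E_ge^{\sqrt{a/m}\langle g,\tilde d\rangle}$ and $\langle g,\tilde d\rangle=\sum_{i<j}(g_i+g_j)\tilde x_{ij}$. By Hoeffding's lemma and $\sum_{i<j}(g_i+g_j)^2=(m-2)|g|^2$, the expectation is at most $\mathbb E_ge^{\frac{a(m-2)}{8m}|g|^2}\le(1-\frac a4)^{-m/2}$, and $a<4$.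

*Second factor.* Let $\tilde A_k$ be the leading $k\times k$ block and $y^{(k)}=(\tilde x_{ik})_{i<k}$. Each triangle is counted at its largest vertex, so $\mathrm{tr}\tilde A^3=3\sum_ky^{(k)T}\tilde A_{k-1}y^{(k)}$. Put $f_k=\mathbb E_u\big[\exp\big(\frac{3d}m\sum_{j\le k}y^{(j)T}\tilde A_{j-1}y^{(j)}\big);\|\tilde A_k\|\le\delta m\big]$. Since $\|\tilde A_{k-1}\|\le\|\tilde A_k\|$, we may enlarge the event to $\{\|\tilde A_{k-1}\|\le\delta m\}$. On it $\frac{3d}m\|\tilde A_{k-1}\|\le3d\delta\le\frac12$, so (5.1), conditionally on $\tilde A_{k-1}$ with $t=\frac{3d}m$, gives a factor at most $\exp(\frac{9d^2}{m^2}\|\tilde A_{k-1}\|_F^2)\le e^{9d^2}$. Thus $f_k\le e^{9d^2}f_{k-1}$, and the expectation is at most $e^{9d^2m}$.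

*Third factor.* For a unit vector $z$, $z^T\tilde Az=\sum_{i<j}2z_iz_j\tilde x_{ij}$ and $\sum_{i<j}4z_i^2z_j^2\le2$, so Hoeffding's inequality gives $\mathbb P_u(|z^T\tilde Az|>s)\le2e^{-s^2}$. Take a $\frac14$-net of the sphere with at most $9^m$ points. If $|x^T\tilde Ax|=\|\tilde A\|$ with $|x|=1$ and $|z-x|\le\frac14$, then $|x^T\tilde Ax-z^T\tilde Az|\le\frac12\|\tilde A\|$, so $\|\tilde A\|\le2\max_z|z^T\tilde Az|$ over the net. Hence $\mathbb P_u(\mathcal B)\le2\cdot9^me^{-K^2m/4}$.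

The product of the three factors is at most $e^{Cm}e^{-K^2m/24}$. For $K$ large, $P(\mathcal B,\|\tilde A\|\le\delta m\mid S_m=S)\le e^{-m}$ for $m\ge m_0$, uniformly in such $S$. With Step 4 this proves Proposition 3. $\square$

**Step 7. Bookkeeping on $\mathcal G$.** *This step lists the bounds used from now on.* Fix such a $K$. All quantities below, and their edge differences, are bounded by powers of $m$, so $\mathcal G^c$ contributes $O(m^Ce^{-m})$ to expectations. We include this in error terms without comment: a bound that holds on $\mathcal G$ is used inside expectations. One flip from $x_e=0$ to $1$ adds $E=e_ie_j^T+e_je_i^T-\frac1N(J-\mathrm{Id})$ to $\tilde A$, and $\|E\|\le1+\frac2m\le2$. So after one flip from a state in $\mathcal G$ we still have $\|\tilde A\|\le K\sqrt m+2$. On $\mathcal G$: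

- $q\le K^2m^2$, $|W|\le Cm^2$, $|q_3|\le\|\tilde A\|q\le Cm^{5/2}$, $|\tilde A\tilde d|\le Cm^{3/2}$;
- $\sum_{j\ne i}Q_{ij}^2\le(\tilde A^4)_{ii}\le Cm^2$, $q_4\le Cm^3$;
- $|\mathrm{tr}\tilde A^3|\le\|\tilde A\|\|\tilde A\|_F^2\le Cm^{5/2}$, $\|\tilde A^k\|_F\le\|\tilde A\|^{k-1}\|\tilde A\|_F\le Cm^{(k+1)/2}$.

By (4.3), $m^2Y_e^2\le C(s_e^2+1+Q_e^2)$ and $Y_{ij}-\frac um\tilde d_i=\frac1m[u\tilde d_j-2u\tilde x_{ij}+Q_{ij}]$, so on $\mathcal G$ also
$$\sum_eY_e^2\le\tfrac C{m^2}(mq+m^2+q_4)\le Cm,\quad\sum_{j\ne i}\big(Y_{ij}-\tfrac um\tilde d_i\big)^2\le\tfrac C{m^2}(q+m+m^2)\le C,\quad\sum_e(\pi_e-\phi_0)^2\le Cm.\tag{5.2}$$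

## 6. Moments of the density, the degrees and the codegrees

**Proposition 4.** $\mathbb E|v|^p\le C_pm^{-p/3}$ for all $p>0$. Hence $\mathbb E|m(\phi_0-u)|^p\le C_p$ and $\mathbb E|\phi_1-\sigma^2|\le C/m$.

**Step 8. Proof.** *The quartic confinement $vL'\le-8v^4$ is tested against a drift of order $m$.* Let
$$D=\sum_e(x_e-\pi_e)=N(u-\phi_0)-\sum_e(\pi_e-\phi_0).$$
On $\mathcal G$, $\sum_e(\pi_e-\phi_0)=\frac{d\phi_1}mW+O(\sum Y_e^2)=O(m)$. By (4.4) and the mean value theorem, $\phi_0-u=\psi\cdot(L'+\rho_m/m)$ with $\psi\in[c,\frac14]$ a value of $\phi'$. With (4.5), $vN(u-\phi_0)\ge cm^2v^4-Cm|v|$, so $vD\ge cm^2v^4-Cm|v|$ on $\mathcal G$. Apply (4.7), summed over $e$, to $F=v^{2k-3}$ with $k\ge2$. Since $|\partial_eF|\le\frac{C_k}N(|v|+\frac1N)^{2k-4}$,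
$$cm^2\,\mathbb Ev^{2k}\le C_k\big(m\,\mathbb E|v|^{2k-3}+\mathbb E|v|^{2k-4}+N^{-(2k-4)}+e^{-m/2}\big).$$
Let $\nu=(\mathbb Ev^{2k})^{1/2k}$. By Jensen, $m^2\nu^{2k}\le C_k(m\nu^{2k-3}+\nu^{2k-4}+m^{8-4k}+e^{-m/2})$. Suppose $\nu\ge Mm^{-1/3}$. Then $m\nu^{2k-3}\le M^{-3}m^2\nu^{2k}$ and $\nu^{2k-4}\le M^{-4}m^{-2/3}m^2\nu^{2k}$, while $m^2\nu^{2k}\ge M^{2k}m^{2-2k/3}$ and $8-4k\le2-\frac{2k}3$. For $M$ large, each of the four terms times $C_k$ is less than $\frac14m^2\nu^{2k}$, a contradiction. So $\nu\le Mm^{-1/3}$; other $p$ follow by Jensen. The remaining claims follow from (4.6). $\square$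

**Proposition 5.** $\mathbb E\tilde d_1^4\le Cm^2$ and $\mathbb EQ_{12}^4\le Cm^2$. Hence for $1\le p\le4$
$$\mathbb E\sum_i|\tilde d_i|^p\le Cm^{1+p/2},\qquad\mathbb E\sum_{i<j}|Q_{ij}|^p\le Cm^{2+p/2},\qquad\mathbb E\sum_e|Y_e|^p\le Cm^{2-p/2}.$$

**Step 9. Proof.** *The identity is applied to the edges at one vertex; the degree feeds back on itself with a factor below $1$.* Take $F=\tilde d_1^3$ in (4.7) for $e=\{1,j\}$ and sum over $j$:
$$\mathbb E\tilde d_1^4=\mathbb E\Big[\sum_j(\pi_{1j}-u)\,\tilde d_1^3\Big]+\sum_j\mathbb E\big[\pi_{1j}(1-\pi_{1j})\,\partial_{1j}\tilde d_1^3\big].$$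
Since $\partial_{1j}\tilde d_1=1-\frac{m-1}N=1-\frac2m$, the last sum is at most $Cm(\mathbb E\tilde d_1^2+1)$. On $\mathcal G$, as $\phi'\le\frac14$, by (5.2) and Cauchy–Schwarz,
$$\sum_j|\pi_{1j}-u|\le m|\phi_0-u|+\frac d4\sum_j|Y_{1j}|\le m|\phi_0-u|+\frac{du}4|\tilde d_1|+C\sqrt m,\qquad\frac{du}4\le\frac{3.4\cdot0.7}4\le0.6.\tag{6.1}$$
With Hölder and Proposition 4, $0.4\,\mathbb E\tilde d_1^4\le C\sqrt m(\mathbb E\tilde d_1^4)^{3/4}+Cm(\mathbb E\tilde d_1^4)^{1/2}+Cm$. If $\mathbb E\tilde d_1^4\ge Mm^2$, the right side is at most $C(M^{-1/4}+M^{-1/2}+M^{-1}m^{-1})\,\mathbb E\tilde d_1^4$, which is impossible for $M$ large. So $\mathbb E\tilde d_1^4\le Cm^2$.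

For the codegree, $Q_{12}=\sum_{k\ge3}\tilde x_{1k}\tilde x_{2k}$. Take $e=\{1,k\}$ and $F=\tilde x_{2k}Q_{12}^3$:
$$\mathbb EQ_{12}^4=\mathbb E\Big[\sum_{k\ge3}(\pi_{1k}-u)\tilde x_{2k}\,Q_{12}^3\Big]+\sum_{k\ge3}\mathbb E\big[\pi_{1k}(1-\pi_{1k})\,\partial_{1k}(\tilde x_{2k}Q_{12}^3)\big].$$
By (6.1) the inner sum of the first term is at most $m|\phi_0-u|+C|\tilde d_1|+C\sqrt m$ on $\mathcal G$, with $L^4$ norm at most $C\sqrt m$. Flipping $x_{1k}$ changes $Q_{12}$ by $\tilde x_{2k}$ plus $O(\frac1m)$ from the shift of $u$. So $|\partial_{1k}Q_{12}|\le2$, $|\partial_{1k}\tilde x_{2k}|=\frac1N$, and with $|Q_{12}|\le m$ we get $|\partial_{1k}(\tilde x_{2k}Q_{12}^3)|\le C(|Q_{12}|+2)^2$. Hence $\mathbb EQ_{12}^4\le C\sqrt m(\mathbb EQ_{12}^4)^{3/4}+Cm(\mathbb EQ_{12}^4)^{1/2}+Cm$, and as before $\mathbb EQ_{12}^4\le Cm^2$. By exchangeability and (4.3), $\mathbb EY_e^4\le Cm^{-4}(\mathbb E\tilde d_1^4+1+\mathbb EQ_{12}^4)\le Cm^{-2}$.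 Smaller $p$ follow by Jensen. $\square$

## 7. Averaging the drift: self-consistent values of $q$ and $q_4$

Define
$$\bar D=N(u-\phi_0)-\frac{dm}2\phi_1\frac{\sigma^2\alpha}{1-\alpha}-\frac{d^2m}2\phi_2\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big),$$
a function of $u$ alone.

**Proposition 6.** If $|F|\le1$ and $\mathrm{Lip}(F)\le m$, then $\big|\mathbb E[D\,F(v)]-\mathbb E[\bar D\,F(v)]\big|\le Cm^{1/2}$.

The proof is Steps 10–13. By Taylor expansion and (4.3),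
$$D=N(u-\phi_0)-\frac{d\phi_1}mW-\frac{d^2\phi_2}2\sum_eY_e^2+O\Big(\sum_e|Y_e|^3\Big),\tag{7.1}$$
and the last term is $O(m^{1/2})$ in $L^1$ by Proposition 5. So we need the averages of $W=\frac q2-N\sigma^2$ and of $\sum Y_e^2$ against functions of $v$. Let $G\in\mathcal L_m$; the error in (4.8) is then $O(\frac1m\mathbb E\sum_e(|\Phi_e|+|\partial_e\Phi_e|))$.

**Step 10. The average of $q$.** *The identity turns $q$ into $m^2\sigma^2+\alpha q$, which we solve.* We have $q=\sum_i\tilde d_i\sum_j\tilde x_{ij}=\sum_e\tilde x_es_e$. Use (4.8) with $\Phi_e=s_e$, $\partial_e\Phi_e=2-\frac4m$. Error: $\sum_e|s_e|\le m\sum_i|\tilde d_i|$ has expectation at most $Cm^{5/2}$, so the error is $O(m^{3/2})$. Second term: $\mathbb E[2N\phi_1G]+O(\mathbb E\sum|Y_e|+m)=\mathbb E[m^2\sigma^2G]+O(m^{3/2})$, where $\phi_1$ is replaced by $\sigma^2$ at cost $O(m)$ by Proposition 4. First term: $\sum_es_e=0$. Since $\sum_{j\ne i}Q_{ij}=(\tilde A\tilde d)_i-(\tilde A^2)_{ii}$,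 (4.1) gives
$$\sum_eQ_es_e=\sum_i\tilde d_i\sum_{j\ne i}Q_{ij}=q_3-(1-2u)q,\tag{7.2}$$
$$\sum_eY_es_e=\tfrac1m\big[u(m-2)q-2uq+q_3-(1-2u)q\big]=uq+\tfrac{q_3}m+O(\tfrac qm).\tag{7.3}$$
Here $q_3/m=O(m^{3/2})$ on $\mathcal G$. The quadratic part is at most $C(\sum Y_e^4)^{1/2}(mq)^{1/2}$, with expectation $O(m^{3/2})$. Thus $\mathbb E[(1-\phi_1du)qG]=\mathbb E[m^2\sigma^2G]+O(m^{3/2})$. Replace $G$ by $G/(1-\phi_1du)$, then $\phi_1$ by $\sigma^2$ (cost $O(m)$):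
$$\mathbb E[qG]=\mathbb E\Big[\frac{m^2\sigma^2}{1-\alpha}G\Big]+O(m^{3/2}).\tag{7.4}$$

**Step 11. The average of $q_4$.** *Here there is no feedback at leading order.* Let $\Lambda=\mathrm{diag}((\tilde A^2)_{ii})$, $Q^\circ=\tilde A^2-\Lambda$ (entries $Q_{ij}$ off the diagonal, zero on it), $M=Q^\circ\tilde A$. On $\mathcal G$, $\|Q^\circ\|\le Cm$ and $\|M\|_F\le Cm\|\tilde A\|_F\le Cm^2$. Since $\sum_{i\ne k}\tilde x_{ik}M_{ik}=\mathrm{tr}(Q^\circ\tilde A^2)=2q_4$, use (4.8) with $\Phi_{ik}=M_{ik}+M_{ki}$.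

First term: $|\sum_{i\ne k}(\pi_{ik}-\phi_0)M_{ik}|\le Cm^{1/2}\cdot m^2$ by (5.2), and $|\phi_0-u|\sum|M_{ik}|\le|\phi_0-u|\,Cm^3=O(m^2)$ in $L^1$. So it is $O(m^{5/2})$.

Second term: $M_{ik}=\sum_{j\ne i,k}Q_{ij}\tilde x_{jk}$. Flipping $x_{ik}$ at fixed $u$ changes $Q_{ij}$ by $\tilde x_{jk}$. The accompanying shift of $u$ by $\frac1N$ changes each $\tilde x$ by $\frac1N$ in absolute value, each $Q_{ij}$ by $O(\frac1m)$, hence $M_{ik}$ by $O(1)$, as $|Q_{ij}|\le m$. With (4.1),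
$$\partial_{ik}M_{ik}=\sum_{j\ne i,k}\tilde x_{jk}^2+O(1)=m\sigma^2+(1-2u)\tilde d_k+O(1).\tag{7.5}$$
So the second term is $\mathbb E[m\sigma^2\cdot m^2\phi_1G]+O(m\,\mathbb E\sum|Y_e|+m\,\mathbb E\sum_k|\tilde d_k|+m^2)=\mathbb E[m^3\sigma^4G]+O(m^{5/2})$. The error is $O(\frac1mm^3)$. Hence
$$\mathbb E[q_4G]=\mathbb E\big[\tfrac12m^3\sigma^4G\big]+O(m^{5/2}).\tag{7.6}$$

**Step 12. The average of $\sum Y_e^2$.** *This is algebra.* Using $\sum_e\tilde x_eQ_e=\frac12\mathrm{tr}\tilde A^3$, $\sum_e\tilde x_es_e=q$ and (7.2),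
$$m^2\sum_eY_e^2=u^2(m-2)q+q_4+2u\big(q_3-(1-2u)q\big)+4u^2N\sigma^2-4u^2q-2u\,\mathrm{tr}\tilde A^3,\tag{7.7}$$
which is $u^2mq+q_4+O(m^{5/2})$ on $\mathcal G$. With (7.4) and (7.6),
$$\mathbb E\Big[G\sum_eY_e^2\Big]=\mathbb E\Big[m\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big)G\Big]+O(m^{1/2}).\tag{7.8}$$

**Step 13. Conclusion of the proof of Proposition 6.** *We insert the averages in (7.1).* Use (7.8) with $G=\phi_2F$, and (7.4) with $G=\phi_1F$ together with $W=\frac q2-\frac{m^2}2\sigma^2+O(m)$ and $\frac{\sigma^2}{1-\alpha}-\sigma^2=\frac{\sigma^2\alpha}{1-\alpha}$. This gives $\bar D$ with error $O(m^{1/2})$. $\square$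

**Step 14. The drift in closed form.** *We recover (3.1), now with proof.* By (4.4), (4.6) and Taylor expansion, for $|v|\le\eta$, $\phi_0-u=\sigma^2(L'+\frac{\rho_m}m)+O((|v|^3+\frac1m)^2)$. As $\frac Nm=\frac{m-1}2$,
$$\bar D=\sigma^2B_m(v)+O(1+m|v|^3+m^2v^6),\qquad B_m(v)=-NL'(u)-m\Gamma_m(u),\tag{7.9}$$
$$\Gamma_m=\frac{\rho_m}2+\frac d2\,\frac{\sigma^2\alpha}{1-\alpha}+\frac{d^2(1-2u)}2\Big(\frac{u^2\sigma^2}{1-\alpha}+\frac{\sigma^4}2\Big).$$
Since $d^2u^2\sigma^2=du\alpha$ and $\sigma^2+u(1-2u)=2u-3u^2$,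
$$\Gamma_m(u)=\frac{\beta_m+\lambda_mu^2}2-du^2+\frac{d(2u-3u^2)}2\,\frac\alpha{1-\alpha}+\frac{d^2}4\sigma^4(1-2u),$$
which is (3.1). By Proposition 4 the error in (7.9) is $O(1)$ in $L^1$. At $u=\frac23$, $d=\frac{27}8$ we have $\sigma^2=\frac29$, $\alpha=\frac12$, $2u-3u^2=0$, and the terms without $\beta_m,\lambda_m$ sum to $-\frac32-\frac3{64}=-\frac{99}{64}$. Their derivative in $u$ is
$$-2du+\frac{d(2-6u)}2+\frac{d^2}4\big[2\sigma^2(1-2u)^2-2\sigma^4\big]=-\frac92-\frac{27}8-\frac9{64}=-\frac{513}{64}.$$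
The derivative of $\frac\alpha{1-\alpha}$ does not enter because its factor vanishes, and the last bracket is $\frac4{81}-\frac8{81}$. Since $d=d_c+O(\frac1m)$,
$$\Gamma_m(u^*)=\Gamma_m^*+O(\tfrac1m),\qquad\Gamma_m'(u^*)=\tfrac{2\lambda_m}3-\tfrac{513}{64}+O(\tfrac1m),\qquad|\Gamma_m''|\le C\text{ on }|v|\le\eta.\tag{7.10}$$

**Step 15. The working equation.** *This is the differential equation for the law of $v$.* Let $|F|\le R$ and $\mathrm{Lip}(F)\le Rm$ with $1\le R\le m$. Sum (4.7) over $e$ with $F=F(v)$, apply Proposition 6 to $F/R$ and then (7.9):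
$$\mathbb E\big[\sigma^2B_m(v)F(v)1_{|v|\le\eta}\big]=\mathbb E\Big[\sum_e\phi'(\theta_0+dY_e)\,\partial_eF\Big]+O(Rm^{1/2}).\tag{7.11}$$
The expectation on the right is at most $\mathrm{Lip}(F)$ in absolute value. If $F\in C^2$, it equals
$$\tfrac29\mathbb E[F'(v)]+O\big(\|F'\|_\infty m^{-1/3}+\|F''\|_\infty m^{-2}\big).\tag{7.12}$$
Indeed $\partial_eF=\frac1NF'(v)+O(\|F''\|_\infty N^{-2})$, $\frac1N\mathbb E\sum|Y_e|\le Cm^{-1/2}$, $|\phi_1-\frac29|\le C(|v|+\frac1m)$ for $|v|\le\eta$, and $\mathbb E|v|\le Cm^{-1/3}$.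

## 8. Outside the window: a nondegenerate well and a Gaussian limit

Here we prove Theorem 2(i), hence Theorem 1. Let $\sqrt m|\Gamma_m^*|\to\infty$, $s=\mathrm{sgn}\,\Gamma_m^*$, $r=r_m$. By definition $m\Gamma_m^*=\frac{81}{16}s\,m^2r^3$, and $r\le Cm^{-1/3}$. As $m^2r^3\gg m^{1/2}$, we have $r\gg m^{-1/2}$, that is, $mr^2\to\infty$.

**Step 16. Rescaling.** *We locate the zero of the drift.* Put $b_m(z)=\frac1{m^2r^3}B_m(rz)$. By (1.2) and (7.10), for $|z|\le R_0$,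
$$b_m(z)=\tfrac{81}{16}(z^3-s)+O\Big(\tfrac1{mr^2}+\tfrac1{m^2r^3}+r+\tfrac1m\Big),$$
and likewise $b_m'(z)=\frac1{m^2r^2}[-NL''-m\Gamma_m'](u^*+rz)=\frac{243}{16}z^2+O(r+\frac1m+\frac1{mr^2})$. So $b_m-\frac{81}{16}(z^3-s)\to0$ in $C^1([-R_0,R_0])$ for each $R_0$. As $z^3-s$ has a simple zero at $s$, $b_m$ has a zero $z_m$ with $z_m-s\to0$. Put $v_m=rz_m$.

**Step 17. Coercivity.** *It makes the drift push back toward $v_m$ from everywhere.* For $m$ large and all $|v|\le\eta$,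
$$(v-v_m)B_m(v)\ge c\,m^2r^2(v-v_m)^2.\tag{8.1}$$
Case $|v|\le R_0r$, $v=rz$: the left side is $m^2r^2(v-v_m)^2\cdot\frac{b_m(z)}{z-z_m}$, and $\frac{b_m(z)}{z-z_m}=\int_0^1b_m'(z_m+t(z-z_m))\,dt$ differs by $o(1)$, uniformly, from $\frac{81}{16}(z^2+sz+1)\ge\frac{81}{16}\cdot\frac34=\frac{243}{64}$.

Case $R_0r<|v|\le\eta$: by (4.5) and (7.10), $vB_m\ge8Nv^4-m|v||\Gamma_m^*|-Cmv^2-C|v|$. Here
$$m|v||\Gamma_m^*|=\tfrac{81}{16}m^2r^3|v|\le\tfrac{81}{16}R_0^{-3}m^2v^4,\quad mv^2\le\frac{m^2v^4}{R_0^2\,mr^2},\quad|v|\le\frac{m^2v^4}{R_0^3\,m^2r^3}.$$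
For a fixed large $R_0\ge4$ and $m$ large, $vB_m\ge c'm^2v^4$. Also $|v|\ge2|v_m|$, so $(v-v_m)B_m=(1-\frac{v_m}v)vB_m\ge\frac12vB_m$. Since $v^4\ge r^2v^2\ge\frac49r^2(v-v_m)^2$, (8.1) follows.

**Step 18. Tightness and uniform integrability.** *They are needed to pass to limits and to center by the mean.* Let $\xi=mr(v-v_m)$, and take $F(v)=f_R(\xi)$ with $f_R(\xi)=\max(-R,\min(\xi,R))$, $R=m^{1/2}r\to\infty$. Then $\mathrm{Lip}(F)\le mr\le Rm$. By (8.1), $\sigma^2B_mf_R(\xi)\ge c\,mr\,\xi f_R(\xi)$ on $|v|\le\eta$. So (7.11) gives $c\,mr\,\mathbb E[\xi f_R(\xi)]\le mr+CRm^{1/2}+o(1)$, and $Rm^{1/2}=mr$. Thus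
$$\mathbb E\min(\xi^2,R|\xi|)\le C.$$
On $\{|\xi|>M\}$ with $1\le M\le R$ the minimum is at least $M|\xi|$, so $\mathbb E[|\xi|;|\xi|>M]\le C/M$. Hence $\mathbb E|\xi|\le C$, and $(\xi)$ is tight and asymptotically uniformly integrable.

**Step 19. The limit.** *The working equation linearizes at $v_m$.* Let $f\in C_c^\infty(\mathbb R)$, $F(v)=f(\xi)$. On the support of $f$, $z-z_m=\xi/(mr^2)\to0$, so $\frac{B_m(v)}{mr}=mr^2b_m(z)=\frac{243}{16}\xi+o(1)$ and $\sigma^2=\frac29+o(1)$, uniformly. Divide (7.11), with $R$ a constant, and (7.12) by $\frac29mr$. The errors are $O(m^{-1/2}/r)=O((mr^2)^{-1/2})$, $O(m^{-1/3})$, $O(r/m)$, and all vanish: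
$$\mathbb E\big[\tfrac{243}{16}\xi f(\xi)-f'(\xi)\big]\to0.$$
Every subsequential limit law $\mu$ satisfies $\mu'=-\frac{243}{16}\xi\mu$ as distributions, that is, $(e^{243\xi^2/32}\mu)'=0$. So $\mu=\mathcal N(0,\frac{16}{243})$, and $\xi\xrightarrow d\mathcal N(0,\frac{16}{243})$. By uniform integrability $\mathbb E\xi\to0$. Since $\frac{mr}N(S_m-\mathbb ES_m)=\xi-\mathbb E\xi$ and $N\sim\frac{m^2}2$,
$$\frac{r_m}m(S_m-\mathbb ES_m)\xrightarrow d\mathcal N\big(0,\tfrac4{243}\big).$$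
Also $\frac vr-z_m=\frac\xi{mr^2}\to0$ in $L^1$ and $z_m-s\to0$. Finally $m/r_m\ll m^{3/2}$, so $m^{-3/2}(S_m-\mathbb ES_m)\to0$ in probability. This proves Theorem 2(i) and, by Section 2, Theorem 1. $\square$

## 9. Inside the window: one more order, and the quartic law

In Theorem 2(ii) the drift at scale $v=y/\sqrt m$ is itself of order $m^{1/2}$, so the error $O(m^{1/2})$ of Proposition 6 is too big. But now test functions vary on the scale $m^{-1/2}$ only, so we may use $G\in\mathcal L_{m^{1/2}}$, and the error in (4.8) drops to $O(m^{-3/2}\mathbb E\sum(|\Phi_e|+|\partial_e\Phi_e|))$. We also must not bound odd statistics such as $\mathrm{tr}\tilde A^3$ and $q_3$ by their worst size $m^{5/2}$; we average them.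

**Step 20. Preparations.** *This step collects inputs.* Let $c_3=\sum_i\tilde d_i^3$ and $\tau_i=(\tilde A^4)_{ii}$. By Proposition 5, $\mathbb E|c_3|\le Cm^{5/2}$. On $\mathcal G$,
$$\sum_e|Y_e|(|\tilde d_i|+|\tilde d_j|)\le C(m\cdot mq)^{1/2}\le Cm^2,\tag{9.1}$$
$$\sum_e\phi'(\theta_0+dY_e)=N\phi_1+d\phi_2\tfrac Wm+O\Big(\sum Y_e^2\Big)=N\phi_1+O(m).\tag{9.2}$$
In $L^1$, by $|\sum_i\tilde d_i^2(\tilde A\tilde d)_i|\le(\sum\tilde d_i^4)^{1/2}|\tilde A\tilde d|$ and $(\tilde A^2)_{ii}\le m$,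
$$\sum_i\tilde d_i^2\sum_{j\ne i}Q_{ij}=\sum_i\tilde d_i^2\big[(\tilde A\tilde d)_i-(\tilde A^2)_{ii}\big]=O(m^3),\qquad\sum_{i\ne j}Q_{ij}\tilde d_i\tilde d_j=|\tilde A\tilde d|^2-\sum_i(\tilde A^2)_{ii}\tilde d_i^2=O(m^3).\tag{9.3}$$

**Lemma 7.** For $G\in\mathcal L_{m^{1/2}}$: (A) $\mathbb E[G\,\mathrm{tr}\tilde A^3]=O(m^2)$; (B) $\mathbb E[G\,\mathrm{tr}\tilde A^5]=O(m^3)$; (C) $\mathbb E[Gq_3]=O(m^2)$; (D) $\mathbb E[Gc_3]=O(m^2)$; (E) $\mathbb E[G\sum_i\tilde d_i\tau_i]=O(m^3)$; (F) $\mathbb E[G\sum_{i<j}Q_{ij}^3]=O(m^3)$.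

**Step 21. Proof of Lemma 7.** *Each item is (4.8) with (4.9) for a suitable $\Phi$.*

(A) $\mathrm{tr}\tilde A^3=\sum_e\tilde x_e\cdot2Q_e$; take $\Phi_e=2Q_e$. First term: $|\sum(\pi_e-\phi_0)Q_e|\le Cm^{1/2}q_4^{1/2}\le Cm^2$, and $|(\phi_0-u)W|=O(m)$ in $L^1$. Second: $Q_{ij}$ depends on $x_{ij}$ only through $u$, so $\partial_{ij}Q_{ij}=O(\frac1m)$, total $O(m)$. Error: $O(m^{-3/2}m^{5/2})$.

(B) $\mathrm{tr}\tilde A^5=\sum_{i\ne j}\tilde x_{ij}(\tilde A^4)_{ij}$; take $\Phi_{ij}=2(\tilde A^4)_{ij}$. First term: $|\sum_{i\ne j}(\pi_{ij}-\phi_0)(\tilde A^4)_{ij}|\le Cm^{1/2}\|\tilde A^4\|_F\le Cm^3$, and $|\phi_0-u|\,m\|\tilde A^4\|_F=O(m^{5/2})$ in $L^1$. Second: the flip adds $E=e_ie_j^T+e_je_i^T-\frac1N(J-\mathrm{Id})$ to $\tilde A$. Terms with at least two factors $E$, and the replacement of the $x_{ij}=0$ state by the current state in the first-order term, cost $O(m)$ in operator norm, because two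 factors $\tilde A$ remain. The $\frac1N(J-\mathrm{Id})$ part costs $O(m^{3/2}\cdot\frac1m)=O(m^{1/2})$. So
$$\partial_{ij}(\tilde A^4)_{ij}=\sum_{a+b=3}\big[(\tilde A^a)_{ii}(\tilde A^b)_{jj}+(\tilde A^a)_{ij}(\tilde A^b)_{ij}\big]+O(m)=(\tilde A^3)_{ii}+(\tilde A^3)_{jj}+O(m),$$
as $\tilde A_{ii}=0$ and $|\tilde A_{ij}Q_{ij}|\le m$. Since $\sum_e[(\tilde A^3)_{ii}+(\tilde A^3)_{jj}]=(m-1)\mathrm{tr}\tilde A^3$, the second term is
$$\mathbb E\big[2(m-1)\phi_1\,\mathrm{tr}\tilde A^3\,G\big]+O\Big(\mathbb E\sum_{i\ne j}|Y_{ij}||(\tilde A^3)_{ii}|+m^3\Big)=O(m^3).$$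
Here we used (A), and Cauchy–Schwarz with $|(\tilde A^3)_{ii}|\le\|\tilde A\||\tilde Ae_i|^2\le Cm^{3/2}$: the sum is at most $C\,m^{1/2}(m\cdot m\cdot m^3)^{1/2}=Cm^3$. Error: $O(m^{-3/2}m^{7/2})$.

(C) $q_3=\sum_e\tilde x_e\cdot2\tilde d_i\tilde d_j$; take $\Phi_{ij}=2\tilde d_i\tilde d_j$. First term: $\sum_e\Phi_e=-q$, and $(\phi_0-u)q=O(m)$ in $L^1$. As $\sum_{i\ne j}\tilde d_i^2\tilde d_j=-c_3$, the linear part is $\phi_1d$ times
$$\sum_{i\ne j}Y_{ij}\tilde d_i\tilde d_j=\frac1m\Big[-2uc_3-2uq_3+\sum_{i\ne j}Q_{ij}\tilde d_i\tilde d_j\Big]=O(m^2)\quad\text{in }L^1,$$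
by (9.3). The quadratic part is at most $C(\sum Y_e^4)^{1/2}q=O(m^2)$ in $L^1$. Second: $\partial_{ij}(\tilde d_i\tilde d_j)=(1-\frac2m)s_{ij}+O(1)$; as $\sum_es_e=0$ and by (9.1), the total is $O(m^2)$. Error: $\sum|\tilde d_i\tilde d_j|\le mq$, so it is $O(m^{-3/2}m^3)$.

(D) $c_3=\sum_e\tilde x_e(\tilde d_i^2+\tilde d_j^2)$; take $\Phi_{ij}=\tilde d_i^2+\tilde d_j^2$. First term: $(\phi_0-u)(m-1)q=O(m^2)$ in $L^1$. As $\sum_{i<j}s_{ij}(\tilde d_i^2+\tilde d_j^2)=\sum_i\tilde d_i^2[(m-1)\tilde d_i-\tilde d_i]=(m-2)c_3$, the linear part is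
$$\frac{\phi_1d}m\Big[u(m-4)c_3+\sum_i\tilde d_i^2\sum_{j\ne i}Q_{ij}\Big]=\phi_1du\,c_3+O(m^2)\quad\text{in }L^1.$$
The quadratic part is at most $C(\sum Y_e^4)^{1/2}(m\sum\tilde d_i^4)^{1/2}=O(m^2)$ in $L^1$. Second: $\partial_{ij}\Phi_{ij}=2(1-\frac2m)s_{ij}+O(1)$, giving $O(m^2)$ as in (C). Error: $O(m^{-3/2}m^3)$. So $\mathbb E[(1-\phi_1du)c_3G]=O(m^2)$; replace $G$ by $G/(1-\phi_1du)$.

(E) $\sum_i\tilde d_i\tau_i=\sum_e\tilde x_e(\tau_i+\tau_j)$; take $\Phi_{ij}=\tau_i+\tau_j$. On $\mathcal G$, $0\le\tau_i\le Cm^2$ and $\sum\tau_i=\|\tilde A^2\|_F^2\le Cm^3$. First term: $(\phi_0-u)(m-1)\sum\tau_i=O(m^3)$ in $L^1$. As in (D), the linear part is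
$$\frac{\phi_1d}m\Big[u(m-4)\sum_i\tilde d_i\tau_i+\sum_i\tau_i\big((\tilde A\tilde d)_i-(\tilde A^2)_{ii}\big)\Big]=\phi_1du\sum_i\tilde d_i\tau_i+O(m^3).$$
Indeed $(\sum\tau_i^2)^{1/2}\le Cm^{5/2}$, $|\tilde A\tilde d|\le Cm^{3/2}$, $\sum\tau_i(\tilde A^2)_{ii}\le Cm^4$ and $\frac1m|\sum\tilde d_i\tau_i|\le Cm^{5/2}$. The quadratic part is at most $Cm\cdot m^2$. Second: as in (B), the $(i,i)$ entry of $\sum_{a+b=3}\tilde A^a(e_ie_j^T+e_je_i^T)\tilde A^b$ gives $\partial_{ij}\tau_i=2(\tilde A^3)_{ij}+2\tilde A_{ij}(\tilde A^2)_{ii}+O(m)=2(\tilde A^3)_{ij}+O(m)$, and $\sum_{i,j}|(\tilde A^3)_{ij}|\le m\|\tilde A^3\|_F\le Cm^3$; total $O(m^3)$. Error: $O(m^{-3/2}m^4)$. Conclude as in (D).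

(F) Let $V_{ij}=Q_{ij}^2$ for $i\ne j$, $V_{ii}=0$; $\mathbb E\|V\|_F^2\le Cm^4$ by Proposition 5. Then $\sum_{i<j}Q_{ij}^3=\frac12\mathrm{tr}(V\tilde A^2)=\frac12\sum_{i\ne k}\tilde x_{ik}(V\tilde A)_{ik}$; take $\Phi_{ik}=\frac12[(V\tilde A)_{ik}+(V\tilde A)_{ki}]$. On $\mathcal G$, $\|V\tilde A\|_F\le Km^{1/2}\|V\|_F$. First term: at most $Cm^{1/2}\cdot m^{1/2}\|V\|_F+|\phi_0-u|\,m\cdot Km^{1/2}\|V\|_F=O(m^3)$ in $L^1$. Second: flipping $x_{ik}$ in $\sum_{j\ne i,k}Q_{ij}^2\tilde x_{jk}$ changes $Q_{ij}$ by $\tilde x_{jk}+O(\frac1m)$ and $\tilde x_{jk}$ by $O(\frac1N)$, which gives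
$$\sum_{j\ne i,k}2Q_{ij}\tilde x_{jk}^2+O(m)+O\Big(\frac1m\sum_j|Q_{ij}|+\frac1N\sum_jQ_{ij}^2\Big).$$
By (4.1) the main part is $2\sigma^2[(\tilde A\tilde d)_i-(\tilde A^2)_{ii}-Q_{ik}]+2(1-2u)M_{ik}$. Sum absolute values over $i,k$. The five kinds of terms give $m\cdot m^{1/2}|\tilde A\tilde d|\le Cm^3$, then $m\,\mathrm{tr}\tilde A^2\le Cm^3$, then $\sum|Q_{ik}|=O(m^{5/2})$ in $L^1$, then $m\|M\|_F\le Cm^3$, and $O(m^3)$ for the remainders. Total $O(m^3)$. Error: $O(m^{-3/2}(m\cdot m^{1/2}m^2+m^3))=O(m^2)$. $\square$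

**Proposition 8.** If $|F|\le1$ and $\mathrm{Lip}(F)\le m^{1/2}$, then $\mathbb E[D\,F(v)]=\mathbb E[\bar D\,F(v)]+O(1)$.

**Step 22. Cubic sums.** *These are the terms next in line in the Taylor expansions.* On $\mathcal G$, $m^2Y_e^2s_e=(us_e+Q_e)^2s_e+O(|s_e|+s_e^2+|Q_es_e|)$, and these errors sum to $O(m^3)$, since $\sum s_e^2\le mq$, $\sum|Q_es_e|\le(q_4mq)^{1/2}$, $\sum|s_e|\le m(mq)^{1/2}$. Further,
$$\sum_es_e^3=(m-1)c_3+3\sum_{i\ne j}\tilde d_i^2\tilde d_j=(m-4)c_3,\qquad\sum_es_e^2Q_e=\sum_i\tilde d_i^2\sum_{j\ne i}Q_{ij}+\sum_{i\ne j}Q_{ij}\tilde d_i\tilde d_j=O(m^3)$$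
in $L^1$ by (9.3), and $\sum_eQ_e^2s_e=\sum_i\tilde d_i[\tau_i-(\tilde A^2)_{ii}^2]$ with
$$\sum_i\tilde d_i(\tilde A^2)_{ii}^2=2(m-1)\sigma^2(1-2u)q+(1-2u)^2c_3=O(m^3)\quad\text{in }L^1.$$
By Lemma 7(D),(E), for $G\in\mathcal L_{m^{1/2}}$, $\mathbb E[G\sum_eY_e^2s_e]=O(m)$. Likewise $m^3Y_e^3=(us_e+Q_e)^3+O((us_e+Q_e)^2+1)$. The errors sum to $O(m^3)$, and Lemma 7(D),(E),(F) with the three sums above give $\mathbb E[G\sum_eY_e^3]=O(1)$.

**Step 23. Sharper average of $q$.** *We improve the error in (7.4) to $O(m)$.* Return to Step 10. The error in (4.8) is $O(m^{-3/2}m^{5/2})=O(m)$. The second term is $(2-\frac4m)\mathbb E[G\sum\phi'(\theta_0+dY_e)]=\mathbb E[m^2\sigma^2G]+O(m)$ by (9.2) and Proposition 4. In the first term expand $\pi_e-\phi_0$ to second order in $Y_e$ with a cubic remainder. By (7.3) and Lemma 7(C) the linear part is $\mathbb E[\phi_1du\,qG]+O(m)$. The second-order part is $\frac{d^2}2\mathbb E[\phi_2G\sum Y_e^2s_e]=O(m)$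 by Step 22. The remainder is at most $C(\mathbb E\sum Y_e^4)^{3/4}(\mathbb E\sum s_e^4)^{1/4}\le C(m\cdot m^3)^{1/4}=Cm$. So $\mathbb E[(1-\phi_1du)qG]=\mathbb E[m^2\sigma^2G]+O(m)$, and (7.4) holds with error $O(m)$.

**Step 24. Sharper average of $q_4$.** *We improve the error in (7.6) to $O(m^2)$.* Return to Step 11. First, $\sum_{i\ne k}M_{ik}=\mathbf 1^TQ^\circ\tilde d-\mathrm{tr}\tilde A^3=O(m^{5/2})$, because $\mathrm{tr}(Q^\circ\tilde A)=\mathrm{tr}\tilde A^3-\mathrm{tr}(\Lambda\tilde A)=\mathrm{tr}\tilde A^3$. So $(\phi_0-u)\sum_{i\ne k}M_{ik}=O(m^2)$ in $L^1$. The quadratic part is at most $C(\sum Y_e^4)^{1/2}\|M\|_F=O(m^2)$ in $L^1$. The linear part is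
$$\phi_1d\sum_{i\ne k}Y_{ik}M_{ik}=\frac{\phi_1d}m\Big[u\sum_{i\ne k}(\tilde d_i+\tilde d_k)M_{ik}-4uq_4+\mathrm{tr}(Q^{\circ2}\tilde A)\Big].$$
The first sum is $\tilde d^TQ^\circ\tilde d+\mathbf 1^TQ^\circ\tilde A\tilde d-2\sum_i\tilde d_iM_{ii}$. On $\mathcal G$ its parts are at most $Cm\cdot m^2$, $Cm^{1/2}\cdot m\cdot m^{3/2}$, and, as $M_{ii}=(\tilde A^3)_{ii}=O(m^{3/2})$ and $\sum|\tilde d_i|\le(mq)^{1/2}\le Cm^{3/2}$, $Cm^3$. Also $q_4=O(m^3)$. Further, with $\mathrm{tr}(\Lambda^2\tilde A)=0$,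
$$\mathrm{tr}(Q^{\circ2}\tilde A)=\mathrm{tr}\tilde A^5-2\,\mathrm{tr}(\Lambda\tilde A^3),\qquad\mathrm{tr}(\Lambda\tilde A^3)=(m-1)\sigma^2\,\mathrm{tr}\tilde A^3+(1-2u)\sum_i\tilde d_i(\tilde A^3)_{ii},$$
the last sum being $O(m^3)$ on $\mathcal G$. By Lemma 7(A),(B) the linear part has expectation $O(m^2)$ against $G$. Second term: by (7.5), (9.2), $\sum_k\tilde d_k=0$ and (9.1), it is $\mathbb E[m^3\sigma^2\phi_1G]+O(m^2)=\mathbb E[m^3\sigma^4G]+O(m^2)$. The error in (4.8) is $O(m^{-3/2}m^3)=O(m^{3/2})$. So (7.6) holds with error $O(m^2)$.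

**Step 25. Proof of Proposition 8.** *We collect.* In (7.7) the terms in $q_3$ and $\mathrm{tr}\tilde A^3$ are $O(m^2)$ against $G$ by Lemma 7(A),(C). The remaining corrections are $O(m^2)$ on $\mathcal G$, and Steps 23 and 24 apply to $u^2mq+q_4$. So (7.8) holds with error $O(1)$. Expand one order further than in (7.1):
$$D=N(u-\phi_0)-\frac{d\phi_1}mW-\frac{d^2\phi_2}2\sum_eY_e^2-\frac{d^3\phi_3}6\sum_eY_e^3+O\Big(\sum_eY_e^4\Big).$$
By Step 22 with $G=\phi_3F$ and Proposition 5, the last two terms contribute $O(1)$. By Step 23 and $W=\frac q2-\frac{m^2}2\sigma^2+O(m)$, the second term is as in $\bar D$ up to $O(1)$, and so is the third. $\square$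

**Step 26. Proof of Theorem 2(ii).** *We rescale the improved equation.* Let $y=m^{1/2}v$ and $\omega=\frac{2\lambda}3-\frac{513}{64}$. By (1.2), (7.10) and $\sqrt m\,\Gamma_m^*\to\frac\kappa2$,
$$m^{-1/2}B_m(v)=\tfrac{81}{16}y^3-\omega y-\tfrac\kappa2+o(1)\quad\text{uniformly for }y\text{ in compact sets},\tag{9.4}$$
and by (4.5), $m^{-1/2}yB_m=vB_m\ge8Nv^4-m|v|(|\Gamma_m^*|+C|v|+\frac Cm)\ge cy^4-Cy^2-C|y|$ for $|v|\le\eta$.

*Tightness.* Apply (7.11) with $F(v)=\max(-1,\min(y,1))$, $R=1$; the right side is $O(m^{1/2})$. For $|y|\ge1$, $m^{-1/2}B_mF\ge c|y|^3-C|y|-C$, and for $|y|\le1$, $|m^{-1/2}B_mF|\le C$. Hence $\mathbb E|y|^3\le C$, and $(y)$ is tight and uniformly integrable.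

*Limit.* For $f\in C_c^\infty(\mathbb R)$ put $F(v)=f(y)/C_f$ with $C_f$ such that $|F|\le1$ and $\mathrm{Lip}(F)\le m^{1/2}$. Sum (4.7) over $e$ and use Proposition 8, (7.9), (7.12) and (9.4). After division by $\frac29m^{1/2}$ the errors are $O(m^{-1/2})$ from Proposition 8 and (7.9), and $O(m^{-1/3}+m^{-3/2})$ from (7.12), so
$$\mathbb E\Big[\big(\tfrac{81}{16}y^3-\omega y-\tfrac\kappa2\big)f(y)-f'(y)\Big]\to0.$$
Every subsequential limit $\mu$ satisfies $\mu'=(-\frac{81}{16}y^3+\omega y+\frac\kappa2)\mu$ as distributions. Multiplying $\mu$ by the integrating factor as in Step 19, we see that $\mu$ has density proportional to $\exp(-\frac{81}{64}y^4+\frac\omega2y^2+\frac\kappa2y)$. So $\sqrt m\,v\xrightarrow d\zeta$. By uniform integrability $\mathbb Ey\to\mathbb E\zeta$, and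
$$\frac{S_m-\mathbb ES_m}{m^{3/2}/2}=\frac{2N}{m^2}(y-\mathbb Ey)\xrightarrow d\zeta-\mathbb E\zeta.\qquad\square$$
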